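# Finiteness of misère quotients: an undecidable question about finite games

## 1. Misère quotients, and the guess that finiteness can be decided

Someone hands you finitely many finite impartial games. You may add them together as often as you like and play the sums under the misère rule: whoever makes the last move loses. Attached to this situation is a commutative monoid, the misère quotient. The problem, taken from https://github.com/MLaurentys/TCC, asks for an algorithm that decides whether this monoid is infinite.

The answer one would first guess is *yes, such an algorithm exists*. The input is finite, the monoid is always finitely presented, and there are procedures that compute it whenever it is finite. One would expect a bounded amount of searching to settle the matter. Let us make the terms precise and test the guess.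

All games are short and impartial: a game is a finite tree, a move goes from $G$ to one of its options $G'$, and a *follower* of $G$ is anything reached by zero or more moves. The sum $G+H$ has options $G'+H$ and $G+H'$. The game $0$ has no options, and $nG$ means $G+\dots+G$ with $n$ summands.

**Definition (misère outcome).** $o^-(G)=\mathcal N$ if the player to move wins under misère play, and $o^-(G)=\mathcal P$ otherwise. Thus $0$ is $\mathcal N$ (the previous player made the last move and lost), and a nonzero $G$ is $\mathcal P$ exactly when none of its options is $\mathcal P$.

**Definition (closed set).** A set $\mathscr A$ of games is *closed* if it is closed under sums and under taking options. $\operatorname{cl}(G_1,\dots,G_k)$ is the smallest closed set containing $G_1,\dots,G_k$, and such sets are called *finitely generated*.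

Concretely, $\operatorname{cl}(G_1,\dots,G_k)$ is the set of all finite sums of followers of the $G_i$. That set is closed and contains the $G_i$, and every closed set containing the $G_i$ contains it.

**Definition (misère quotient).** For $G,H\in\mathscr A$ write $G\equiv_{\mathscr A}H$ if $o^-(G+X)=o^-(H+X)$ for all $X\in\mathscr A$. This is a congruence for $+$. The quotient $\mathcal Q(\mathscr A)=(Q,\mathcal P)$ consists of the commutative monoid $Q=\mathscr A/\!\equiv_{\mathscr A}$ and the subset $\mathcal P\subseteq Q$ of images of misère $\mathcal P$-positions; $\Phi:\mathscr A\to Q$ is the quotient map.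

Taking $X=0$ shows that equivalent games have the same outcome, so $G$ is a $\mathcal P$-position if and only if $\Phi(G)\in\mathcal P$.

Write $*i$ for the nim-heap with options $*0,\dots,*(i-1)$, where $*0=0$, and $\oplus$ for Nim addition (binary addition without carry). For the tests, recall the classical theorem on misère Nim: a sum of heaps is a misère $\mathcal P$-position if and only if either all heaps have size at most $1$ and the number of heaps $*1$ is odd, or some heap has size at least $2$ and the Nim-sum is $0$. (Lemma 3 reproves it.)

**Test 1: $\operatorname{cl}(*1)$.** The positions are $r\cdot{*1}$, and $\mathcal P$ means $r$ odd. So $Q$ has two elements, the even and the odd multiples, and $\mathcal P=\{\text{odd}\}$.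

**Test 2: $\operatorname{cl}(*2)$.** The positions are $r\cdot{*1}+s\cdot{*2}$. The outcome depends only on the parity of $r$ and on whether $s$ is zero, odd, or even and positive. With $\alpha=\Phi(*1)$, $\beta=\Phi(*2)$ this leaves at most the six elements $1,\alpha,\beta,\alpha\beta,\beta^2,\alpha\beta^2$, with $\alpha^2=1$, $\beta^3=\beta$ and $\mathcal P=\{\alpha,\beta^2\}$. They are distinct. Multiplying by $\beta^2$ turns $\alpha$ into $\alpha\beta^2\notin\mathcal P$ and $\beta^2$ into $\beta^4=\beta^2\in\mathcal P$. Among $1,\beta,\alpha\beta,\alpha\beta^2$, multiplying by $\alpha$ gives $\alpha,\alpha\beta,\beta,\beta^2$, so it separates $\{1,\alpha\beta^2\}$ from $\{\beta,\alpha\beta\}$. Then $\beta^2$ separates $1$ (giving $\beta^2$) from $\alpha\beta^2$ (giving $\alpha\beta^2$), and $\beta$ separates $\beta$ (giving $\beta^2$) from $\alpha\beta$ (giving $\alpha\beta^2$). So $|Q|=6$.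

**Test 3: heaps up to size $h$.** The outcome depends only on whether each heap size occurs, and on the parity of the number of its occurrences. Hence $|Q|\le 3^h$.

In all these cases the number of copies of each game matters only up to eventual periodicity, with small thresholds and periods. If thresholds and periods could always be bounded computably from the input, finiteness would be decidable.

## 2. A certificate for finiteness, and none for infinitude

Half of the guess is correct. Recall that *Presburger arithmetic*, the first-order theory of $(\mathbb N,+)$, is decidable. A set of inputs is $\Sigma^0_1$ if it is semi-decidable, that is, if some algorithm halts exactly on its members; complements of $\Sigma^0_1$ sets are $\Pi^0_1$. Completeness is with respect to computable many-one reductions; for instance, the set of machines that halt on the blank tape is $\Sigma^0_1$-complete. "Algorithm" means Turing machine, and games are given as explicit finite trees.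

**Lemma 1.** There is an algorithm that halts on a finite list of generators of $\mathscr A$ if and only if $\mathcal Q(\mathscr A)$ is finite. Moreover, given generators and a finite commutative monoid $C$, a subset $P_C\subseteq C$, and images in $C$ for the nonzero followers of the generators, one can decide whether these data describe the $\mathcal P$-positions of $\mathscr A$ correctly.

*Proof.* We turn correctness of a proposed finite quotient into a Presburger sentence. Let $H_1,\dots,H_r$ be the nonzero followers of the generators, up to isomorphism. Then $\mathscr A$ is the image of $\mathbb N^r$ under $x\mapsto\sum x_iH_i$. Each option of $H_i$ is $0$ or some $H_j$, so a move subtracts the unit vector $e_i$ from $x$ and possibly adds some $e_j$, with finitely many patterns.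

A candidate is a homomorphism $\varphi:\mathbb N^r\to C$ into a finite commutative monoid with a subset $P_C$. Put $R=\varphi^{-1}(P_C)$. In multiplicative notation $\varphi(x)=\varphi(e_1)^{x_1}\cdots\varphi(e_r)^{x_r}$. The powers of an element of a finite monoid are eventually periodic, so $\{k:\varphi(e_i)^k=t\}$ is an eventually periodic subset of $\mathbb N$ for each $t\in C$. Hence $R$ is a finite union of products of eventually periodic sets, and a Presburger definition of it can be computed. Therefore one can decide whether for all $x\in\mathbb N^r$:
$$x\in R\iff x\ne0\ \text{ and no option of } x \text{ lies in } R.\tag{1}$$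
Play is finite, so by induction over followers only one set satisfies (1): the set of $\mathcal P$-positions.

The algorithm enumerates all candidates and halts when one passes. If a candidate passes, then $\varphi(x)=\varphi(y)$ implies $\varphi(x+z)=\varphi(y+z)$ for all $z$, so $x+z$ and $y+z$ have the same outcome and the games of $x$ and $y$ are equivalent; hence $|Q|\le|C|$. Conversely, if $Q$ is finite, then $C=Q$, $P_C=\mathcal P$, with $\varphi$ the composite of $\mathbb N^r\to\mathscr A$ and $\Phi$, is a candidate that passes. $\square$

To finish the positive solution one would need a matching certificate for *infinite* quotients. This is where the approach stops. A single inequivalence $X\not\equiv Y$ is certified by one test position $Z$, but infinitely many pairwise inequivalent positions need infinitely many tests, and failed candidates in the search of Lemma 1 say nothing about larger ones. A computable bound on the size of a finite quotient would repair this. There is no such bound, and the guess is wrong.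

**Theorem A.** From a deterministic Turing machine $M$ one can compute a finite list of impartial games such that the closed set $\mathscr A_M$ they generate satisfies: $\mathcal Q(\mathscr A_M)$ is finite if and only if $M$, started on the blank tape, passes through only finitely many distinct configurations. Consequently no algorithm decides whether $\mathcal Q(\mathscr A)$ is infinite.

**Theorem B.**

* (a) The set of inputs with $\mathcal Q(\mathscr A)$ finite is $\Sigma^0_1$-complete, so the set with $\mathcal Q(\mathscr A)$ infinite is $\Pi^0_1$-complete. This remains true for inputs consisting of one game.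
* (b) It is undecidable whether $\mathcal Q(\operatorname{cl}(\mathscr A_0\cup\{E\}))$ is finite, even for inputs where $\mathscr A_0$ is finitely generated and closed with $\mathcal Q(\mathscr A_0)$ finite, and $E$ is a game all of whose options lie in $\mathscr A_0$.
* (c) No computable function of the input bounds $|\mathcal Q(\mathscr A)|$ whenever this is finite.
* (d) No algorithm produces a finite presentation of the monoid $Q$ from the generators of $\mathscr A$ (although one always exists).
* (e) The problem "given generators of $\mathscr A$ and $X,Y\in\mathscr A$, is $X\equiv_{\mathscr A}Y$?" is $\Pi^0_1$-complete.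
* (f) There is a finitely generated $\mathscr A$, with a list of $r$ games ("chips") whose sums are exactly the elements of $\mathscr A$, whose set of $\mathcal P$-positions, as a subset of $\mathbb N^r$, is not semilinear.

## 3. Misère Grundy values and Nim

To prove Theorem A we must control outcomes of all sums in a closed set. The tool is a number attached to each game. Let $\operatorname{mex}$ of a set of naturals be its least non-member, and let $g$ be the usual normal-play Grundy function, $g(X)=\operatorname{mex}\{g(X')\}$. By Sprague–Grundy, $g(X+Y)=g(X)\oplus g(Y)$ and $g(*i)=i$. Define the misère analogue by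
$$g^-(0)=1,\qquad g^-(X)=\operatorname{mex}\{g^-(X')\}\quad(X\neq0).$$
For instance $g^-(*1)=\operatorname{mex}\{1\}=0$, $g^-(*1+*1)=1$, and $g^-(*2)=\operatorname{mex}\{1,0\}=2$.

We have $o^-(X)=\mathcal P$ if and only if $g^-(X)=0$. The game $0$ is $\mathcal N$ and has $g^-=1$. For $X\ne0$, $X$ is $\mathcal P$ iff no option is $\mathcal P$, iff (by induction) no option has $g^-=0$, iff $g^-(X)=0$. Also $g^-(X)\neq g^-(X')$ for every option $X'$ of $X$.

In normal play the analogous quotient of a finitely generated closed set is always finite. Indeed $g$ is additive, so it takes values below some fixed power of $2$, and games with equal $g$ are interchangeable. The function $g^-$ is not additive ($g^-(0)=1$, for a start). The plan is to keep $g^-=g$ almost everywhere and to allow deviations only on a set of positions that we control completely.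

Let $N$ be a multiset of nim-heaps with Nim-sum $\nu$, and let $R(N)$ be the set of Nim-sums reachable from $N$ by one move. If $\nu'\ne\nu$ and some heap $t$ of $N$ has the top bit of $\nu\oplus\nu'$, then $t\oplus\nu\oplus\nu'<t$, and moving $t\to t\oplus\nu\oplus\nu'$ shows that
$$\nu'\in R(N).\tag{2}$$
If $\nu'<\nu$, the top bit of $\nu\oplus\nu'$ is set in $\nu$, hence in some heap. So $R(N)\supseteq[0,\nu)$, where $[i,j)=\{i,\dots,j-1\}$. Changing one heap changes the Nim-sum, so $\nu\notin R(N)$.

The next lemma separates the heaps from the rest of a position.

**Lemma 2.** If $D$ is a finite set of naturals and $\mu=\operatorname{mex}D$, then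
$$\operatorname{mex}\big(\{\delta\oplus\nu:\delta\in D\}\cup\{\mu\oplus\nu':\nu'\in R(N)\}\big)=\mu\oplus\nu.$$

*Proof.* The number $\mu\oplus\nu$ is not in the set, since $\mu\notin D$ and $\nu\notin R(N)$. Let $w<\mu\oplus\nu$, and let $d$ be the top bit of $w\oplus\mu\oplus\nu$. It is set in $\mu\oplus\nu$, so it is set in $\mu$ or in $\nu$. If in $\mu$, put $\delta=w\oplus\nu$. Then $\delta\oplus\mu$ has top bit $d$, which is set in $\mu$, so $\delta<\mu$, hence $\delta\in D$ and $\delta\oplus\nu=w$. If in $\nu$, put $\nu'=w\oplus\mu$. In the same way $\nu'<\nu$, so $\nu'\in R(N)$ and $\mu\oplus\nu'=w$. $\square$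

**Lemma 3 (misère Nim).** $g^-(N)=1\oplus\nu$ if all heaps of $N$ have size at most $1$; otherwise $g^-(N)=\nu$.

*Proof.* For $r$ copies of $*1$ the only move leads to $r-1$ copies, so the values for $r=0,1,2,\dots$ are $1,0,1,\dots$, which is $1\oplus\nu$. Now suppose some heap is at least $2$, and argue by induction.

The value $\nu$ is not attained by an option: an option with a heap $\ge2$ has value its Nim-sum, which is not $\nu$. An option with all heaps $\le1$ exists only if $N$ has exactly one heap $t\ge2$; then $\nu\ge2$, while the option has value at most $1$.

Every $w<\nu$ is attained. Take a move to $N'$ with Nim-sum $w$. If $N'$ has a heap $\ge2$, its value is $w$. Otherwise $w\le1$, and $t$ is the unique heap $\ge2$. If $\rho\in\{0,1\}$ is the Nim-sum of the other heaps, the moves $t\to0$ and $t\to1$ have values $1\oplus\rho$ and $\rho$, which fill $\{0,1\}\ni w$. $\square$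

## 4. Making a deviation survive large heaps

The goal is a game $E$ with $g^-(E+N)=v\oplus\nu(N)$ for all small heaps $N$, where $v\neq0$, although $g(E)=0$. Such an $E$ carries a value visible only in misère play.

One tool is ready. Fix a large power of two $T$ and let $O=*T+*T$. We shall see in Proposition 4 that a position containing $*T$ has $g^-=g$. So an option $O+*j$ contributes exactly the number $j\oplus\nu$, whatever else is present. But with options $O+*j$ ($j\ge1$) alone, the value of $E$ stays $\operatorname{mex}\{j\text{'s}\}=0$. We need an option that contributes $0$ in misère play, yet has $g\neq0$.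

The sensible first try is to use the deviation of Nim itself. Since $g^-(*1)=0$ and $g(*1)=1$, let $E'$ have options $*1$ and $O+*j$ for $j=1,2,3,4$, with $T=16$. All options of $E'$ are Nim positions, so Lemma 3 evaluates them:

* $g^-(E')=\operatorname{mex}\{0,1,2,3,4\}=5$.
* $E'+*1$ has options $E'$ (value $5$), $*1+*1$ (value $1$) and $O+*j+*1$ (values $0,3,2,5$), so $g^-(E'+*1)=4=5\oplus1$, as desired.
* $E'+*2$ has options $E'$ and $E'+*1$ (values $5,4$), $*1+*2$ (value $3$) and $O+*j+*2$ (values $3,0,1,6$). So $g^-(E'+*2)=2$, while we wanted $5\oplus2=7$.

The exact point of failure: the option $*1$ contributes $0$ only as long as all other heaps are at most $1$. As soon as a heap $\ge2$ is present, $*1+N$ has its normal value $1\oplus\nu$, and the contribution $0$ is gone. To *read* the value of $E$, however, we must add large heaps.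

The repair is a ladder. Let $Y_1$ have options $*1$ and $O+*1$. Then $g^-(Y_1)=\operatorname{mex}\{0,1\}=2$. Next, $Y_1+*1$ has options of values $1$ (from $*1+*1$), $0$ (from $O+*1+*1$) and $2$ (from $Y_1$), so its value is $3=2\oplus1$. And $Y_1+*2$ has options of values $3$ (from $*1+*2$), $3$ (from $O+*1+*2$), $2$ and $3$ (from $Y_1$ and $Y_1+*1$), so its value is $0=2\oplus2$. The deviation is now $2$ instead of $1$, and it survives the heap $*2$. Iterating, $Y_k$ will have deviation $2^k$ surviving all heaps below $2^{k+1}$. Once $2^{k+1}$ reaches $T$, no heap other than $*T$ can destroy it. Then $Y_m+*2^m$ is the option that $E$ needs: it contributes $0$ in misère play and has $g=2^m$.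

## 5. The chips and the recursion they compute

We now set up a two-dimensional recursion $F(n,x)$ and games $a$, $G$, $E$ such that $E+xa+nG$ has misère value $F(n,x)$. The value of $E+xa+nG$ is a mex, so the recursion must have the form "the least label not excluded."

**Data.** Let $J=2^m$ with $m\ge2$, and $V=\{J/2+1,\dots,J/2+|V|\}$ with $1\le|V|<J/2$; elements of $V$ are called labels. Let $\mathcal R_a$ be a finite set of pairs $(B,c)$ and $\mathcal R_G$ a finite set of triples $(B,c,s)$, where $B\subseteq V$, $c\in V$, $s\in\{0,1\}$. Define $F:\mathbb N^2\to V$ by recursion, lexicographically in $(n,x)$: $F(n,x)$ is the least $c\in V$ that is not *hit*, where $c$ is hit if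

* $x\ge1$ and $F(n,x-1)\in B$ for some $(B,c)\in\mathcal R_a$, or
* $n\ge1$ and $F(n-1,x+s)\in B$ for some $(B,c,s)\in\mathcal R_G$.

We assume **(H)**: at every $(n,x)$ an unhit label exists. The pairs $(n,x-1)$, $(n-1,x)$, $(n-1,x+1)$ precede $(n,x)$ lexicographically, so the recursion is well-founded.

**Example (a moving token).** Let $J=8$ and $V=\{5,6,7\}$, with $\mathcal R_a=\{(\{5,7\},5),(\{5,7\},6)\}$ and $\mathcal R_G=\{(\{5,6\},5,0)\}$. Label $7$ is never hit, so (H) holds. We claim
$$F(n,x)=6\ (x<n),\qquad F(n,n)=5,\qquad F(n,x)=7\ (x>n).\tag{3}$$
At $(0,0)$ nothing is hit, so $F=5$. If $x>n$, the left neighbor $F(n,x-1)$ is $5$ or $7$, so $5$ and $6$ are hit and $F=7$. If $x\le n$ and $n\ge1$, then either $x=0$ or $F(n,x-1)=6$, so nothing is hit through $\mathcal R_a$ and $6$ is unhit. The label $5$ is hit iff $F(n-1,x)\in\{5,6\}$, that is, iff $x\le n-1$. So $F=6$ for $x<n$ and $F=5$ for $x=n$.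

Put $q=J+1$, $T=2J=2^{m+1}$, $O=*T+*T$.

**Arithmetic facts.** For $v,v'\in V$: $3\le v<J$ and $v$ is not a power of $2$, because $J/2<v<J$ and $J/2\ge2$. Both $v,v'$ have top bit $J/2$, so $v\oplus v'\in[0,J/2)$. In particular $v\oplus v'\notin V$, and it is $0$ only if $v=v'$. Finally $q\oplus v=J+(v\oplus1)$ lies in $(J,2J)$ and is not $q$.

**Definition (chips).** With $Y_0:=0$, the chips are the following games, each using only earlier ones:

* $*i$ for $1\le i\le T$;
* $Y_k$ ($1\le k\le m$), with options $Y_{k-1}+*2^{k-1}$, and $O+*j$ for $1\le j<2^k$;
* $b_B$ (for each $B\subseteq V$), with options $*v$ for $v\in B$, and $O+*j$ for $1\le j\le J$;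
* $a$, with options $*v$ for $v\in V$, and $b_B+*(q\oplus c)$ for $(B,c)\in\mathcal R_a$;
* $G$, with options $*v$ for $v\in V$, and $b_B+*(q\oplus c)+s\cdot a$ for $(B,c,s)\in\mathcal R_G$;
* $E$, with options $Y_m+*J$, and $O+*j$ for $j\in[1,J)\setminus V$.

What each chip does:

* $E$ puts all of $[1,J)\setminus V$ into the set whose mex is taken, so that the mex is a label as soon as $0$ is present too.
* When $n=x=0$, the $0$ comes from $Y_m+*J$. Otherwise it comes from moving an $a$ or $G$ to $*v$ with the right $v$.
* $b_B$ is a membership test. Next to $E+xa+nG$ it has value $q$ if $F(n,x)\in B$ and $0$ if not.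
* Adding $*(q\oplus c)$ to a test turns these two answers into $c$, which hits $c$, and into $q\oplus c>J$, which is harmless.

All heaps named here have size at most $T$, so options of chips are sums of chips. Hence the set $\mathscr A$ of all sums of chips is closed, and it is the closed set generated by the chips. We describe positions as multisets of chips, and moves accordingly. (Different multisets might give the same game; this does no harm, as $g^-$ depends on the game only.)

Every chip that is not a heap has $g=0$. By induction, no option has $g=0$: since $g(O)=0$, the options have $g$-values $2^{k-1}$ and $j\ge1$ for $Y_k$; $v$ and $j\ge1$ for $b_B$; $v$ and $q\oplus c\ne 0$ for $a$ and $G$; and $J$ and $j\ge1$ for $E$. So $g(X)=\nu(X)$, the Nim-sum of the heaps in $X$.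

Call $X$ *$T$-free* if it contains no chip $*T$. A $T$-free $X$ is written $X=\kappa+N$, where $N$ consists of the heaps (all $<T$) and the *core* $\kappa$ of the other chips; then $\nu=\nu(N)<T$. Say $N$ is *$k$-small* if all its heaps are $<2^{k+1}$. Since $T=2^{m+1}$, in a $T$-free position $N$ is always $m$-small.

## 6. The misère value of every position

**Proposition 4.** Let $X$ be a sum of chips.

* (0) If $X$ contains $*T$, then $g^-(X)=\nu(X)$.

If $X=\kappa+N$ is $T$-free:

* (i) If $\kappa=Y_k$, $0\le k\le m$ (empty core for $k=0$): $g^-(X)=2^k\oplus\nu$ if $N$ is $k$-small; otherwise $g^-(X)=\nu$.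
* (ii) If $\kappa=E+xa+nG$: $g^-(X)=F(n,x)\oplus\nu$.
* (iii) If $\kappa=E+xa+nG+b_B$: $g^-(X)=q\oplus\nu$ if $F(n,x)\in B$; otherwise $g^-(X)=\nu$.
* (iv) For every other core: $g^-(X)=\nu$.

In particular $g^-(X)<T$ for $T$-free $X$, because $\nu$, $2^k$, the labels and $q$ are all below $T$, a power of $2$.

*Proof.* Induction over followers: assume everything for all positions reached from $X$ by at least one move. For a move in the core of a $T$-free $X$, write the value of the result as $\Delta\oplus\nu$, where $\nu=\nu(N)$ belongs to $X$; let $D$ be the set of these $\Delta$. By (0), a core move to $O+*j$ has $\Delta=j$.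

**Step 1: positions with $*T$, case (0).** The purpose is to show that $*T$ switches misère effects off. Here $X\ne0$. If $X$ contains at least two chips $*T$, every option still contains $*T$, so $g^-$ and $g$ agree on all options, and $g^-(X)=g(X)=\nu(X)$.

Otherwise $X=*T+W$ with $W$ $T$-free. Options that keep $*T$ have $g^-=g$. The remaining options are $W+*i$ with $0\le i<T$. Their $g^-$-values are pairwise distinct, since for $i<i'$ the position $W+*i$ is an option of $W+*i'$. They are also $<T$, as these positions are $T$-free. So these $T$ values fill $[0,T)$. Their $g$-values $\nu(W)\oplus i$ fill $[0,T)$ as well, because $\nu(W)<T$ and $T$ is a power of $2$. So the two sets of option values agree, and $g^-(X)=g(X)=\nu(X)$.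

**Step 2: the ladder while it works, case (i) with $N$ $k$-small.** For $k=0$ this is Lemma 3. Let $k\ge1$. Nim moves keep $N$ $k$-small, so they give the values $2^k\oplus\nu'$ with $\nu'\in R(N)$. From $Y_k$ we get $\Delta=j$ for all $j\in[1,2^k)$, and the option $Y_{k-1}+*2^{k-1}+N$.

*All heaps are $<2^k$.* Then $N+*2^{k-1}$ is $(k-1)$-small, and the last option has value $2^{k-1}\oplus(2^{k-1}\oplus\nu)=\nu$, that is, $\Delta=0$. So $D=[0,2^k)$, $\operatorname{mex}D=2^k$, and Lemma 2 gives the value $2^k\oplus\nu$.

*Some heap lies in $[2^k,2^{k+1})$.* Then $N+*2^{k-1}$ is not $(k-1)$-small, the last option has $\Delta=2^{k-1}$, and $D=[1,2^k)$. Lemma 2 does not apply, and we argue directly. Put $z=2^k\oplus\nu$. No option has value $z$: Nim moves give $2^k\oplus\nu'$ with $\nu'\neq\nu$, and core moves give $\Delta\oplus\nu$ with $\Delta<2^k$. Let $w<z$, put $\nu'=w\oplus2^k$, and let $d$ be the top bit of $w\oplus z=\nu\oplus\nu'$. As $z<2^{k+1}$, we have $d\le k$, and $z$ has bit $d$. If $d\ne k$, then $\nu$ has bit $d$, so some heap has it. If $d=k$, some heap has bit $k$ by assumption. In both cases $\nu'\in R(N)$ by (2), and this Nim move has value $2^k\oplus\nu'=w$.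 So the value is $z$.

**Step 3: the ladder once it is overrun, case (i) with $N$ not $k$-small.** Here $k<m$. For $k=0$ this is again Lemma 3, so let $k\ge1$. First, $\nu$ is not an option value. Moves of $Y_k$ have $\Delta=j\ge1$, or $\Delta=2^{k-1}$ because $N+*2^{k-1}$ is not $(k-1)$-small. A Nim move to $N'$ not $k$-small has value $\nu(N')\neq\nu$. A Nim move to a $k$-small $N'$ is possible only if $N$ has exactly one heap $t\ge2^{k+1}$; then $\nu\ge2^{k+1}$, whereas the value $2^k\oplus\nu(N')$ is $<2^{k+1}$.

Next, let $w<\nu$, and take a Nim move to some $N'$ with $\nu(N')=w$. If $N'$ is not $k$-small, its value is $w$. If it is, then $w<2^{k+1}$ and $t$ is the unique heap $\ge2^{k+1}$. The moves $t\to i$ with $0\le i<2^{k+1}$ have values $2^k\oplus\rho\oplus i$, where $\rho<2^{k+1}$ is the Nim-sum of the other heaps. These values fill $[0,2^{k+1})\ni w$. So the value is $\nu$.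

**Reduction for cases (ii)–(iv).** In these cases the core is nonempty, so $X\ne0$, and the claimed value is $\mu\oplus\nu$ with $\mu$ depending only on the core. Nim moves keep the core, so by induction they give exactly $\{\mu\oplus\nu':\nu'\in R(N)\}$. By Lemma 2 it suffices to show $\operatorname{mex}D=\mu$.

**Step 4: the recursion, case (ii).** We list $D$ for $\kappa=E+xa+nG$.

* From $E$: all of $[1,J)\setminus V$. The move to $Y_m+*J$ leaves the core $Y_m+xa+nG$. If $n=x=0$, (i) with $k=m$ applies (all heaps are $<2^{m+1}$), and $\Delta=J\oplus J=0$. Otherwise (iv) applies and $\Delta=J$.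
* From $a$ (if $x\ge1$): the move to $*v$ has $\Delta=F(n,x-1)\oplus v\in[0,J/2)$ by (ii), and $0$ occurs, for $v=F(n,x-1)$. For $(B,c)\in\mathcal R_a$, the result has core $E+(x-1)a+nG+b_B$; by (iii), $\Delta=q\oplus(q\oplus c)=c$ if $F(n,x-1)\in B$, and $\Delta=q\oplus c>J$ otherwise.
* From $G$ (if $n\ge1$): the move to $*v$ has $\Delta=F(n-1,x)\oplus v\in[0,J/2)$, and $0$ occurs. For $(B,c,s)\in\mathcal R_G$, the result has core $E+(x+s)a+(n-1)G+b_B$; by (iii), $\Delta=c$ if $F(n-1,x+s)\in B$, and $\Delta=q\oplus c>J$ otherwise.

So $0\in D$ in all cases, $[1,J)\setminus V\subseteq D$, and $D\cap V$ is exactly the set of hit labels, since all other listed numbers lie outside $V$. By (H), $\operatorname{mex}D$ is the least unhit label, $F(n,x)$.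

**Step 5: the membership test, case (iii).** Let $\kappa=E+xa+nG+b_B$ and $f=F(n,x)$. The elements of $D$ are:

* from $b_B$: $f\oplus v\in[0,J/2)$ for $v\in B$ (by (ii)), which is $0$ iff $v=f$; and all of $[1,J]=[1,q)$;
* from $E$: elements of $[1,J)$; and $J$, from $Y_m+*J$, since the core then contains $Y_m$ and $b_B$, so that (iv) applies;
* from $a$ or $G$ to $*v$: $v$ or $v\oplus q$ by (iii), neither of which is $0$ or $q$;
* from $a$ or $G$ to $b_{B'}+*(q\oplus c)$ (plus possibly an $a$): now two $b$'s are present, so (iv) gives $\Delta=q\oplus c\notin\{0,q\}$.

If $f\notin B$, then $0\notin D$ and $\operatorname{mex}D=0$. If $f\in B$, then $[0,q)\subseteq D$ and $q\notin D$, so $\operatorname{mex}D=q$.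

**Step 6: no other position deviates, case (iv).** We must show $0\notin D$. Moves to $O+*j$ have $\Delta=j\ge1$. For any other core move, let $\kappa'$ be the core of the result.

* $Y_k\to Y_{k-1}+*2^{k-1}$ with $k\ge2$. Since $\kappa'$ contains $Y_{k-1}$, it is not of type (ii) or (iii). It is of type (i) only if $\kappa=Y_k$, which is excluded. So (iv) applies and $\Delta=2^{k-1}\neq0$.
* $Y_1\to*1$. If $\kappa'$ is of type (i), then $\kappa=Y_1+Y_l$ with $l\ge1$ (the case $\kappa=Y_1$ being excluded), and $\Delta\in\{1\oplus2^l,1\}$. For type (ii), $\Delta=1\oplus F$ with $F\ge3$ a label. For type (iii), $\Delta\in\{1,1\oplus q\}=\{1,J\}$. For type (iv), $\Delta=1$. All are nonzero.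
* $b_B\to*v$. Type (ii) for $\kappa'$ would make $\kappa$ of type (iii), excluded. For type (i), $\kappa'=Y_l$ with $l\ge0$ and $\Delta\in\{v,v\oplus2^l\}$, nonzero since $v$ is not a power of $2$. For type (iii), $\Delta\in\{v,v\oplus q\}$; for type (iv), $\Delta=v$. All are nonzero.
* $a\to*v$ or $G\to*v$. Type (ii) or (iii) for $\kappa'$ would make $\kappa$ of the same type, excluded. For type (i), $\Delta\in\{v,v\oplus2^l\}$; for type (iv), $\Delta=v$. All are nonzero.
* $a$ or $G$ to $b_B+*(q\oplus c)$ (plus possibly an $a$). Now $\kappa'$ contains a $b$, so it is of type (iii) or (iv). Type (iii) would make $\kappa$ of type (ii), excluded. So $\Delta=q\oplus c\ne0$.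
* $E\to Y_m+*J$. Now $\kappa'$ contains $Y_m$. It is of type (i) only if $\kappa=E$, which is of type (ii), excluded. So (iv) applies and $\Delta=J\neq0$. $\square$

**Example (the token, continued).** With the data of (3), $J=8$ and $q=9$. Let us check three values by listing $D$ as in Step 4.

* $E+G$: from $E$, $1,2,3,4$ and $8$. From $G\to*v$, $5\oplus\{5,6,7\}=\{0,3,2\}$. From $G\to b_{\{5,6\}}+*12$, $\Delta=5$, since $F(0,0)=5\in\{5,6\}$. The mex is $6=F(1,0)$.
* $E+a$: from $E$, $1,2,3,4,8$. From $a\to*v$, $0,3,2$. From the two tests with $B=\{5,7\}$, $\Delta=5$ and $\Delta=6$. The mex is $7=F(0,1)$.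
* $E+a+G$: from $E$, $1,2,3,4,8$. From $a$, $6\oplus\{5,6,7\}=\{3,0,1\}$, and $12$, $15$, since $F(1,0)=6\notin\{5,7\}$. From $G$, $7\oplus\{5,6,7\}=\{2,1,0\}$ and $12$, since $F(0,1)=7\notin\{5,6\}$. The mex is $5=F(1,1)$.

By (ii) and (3), $E+xa+nG+*5$ is a $\mathcal P$-position if and only if $x=n$. So the games $G,2G,3G,\dots$ are pairwise inequivalent, and this quotient is infinite. No threshold or period for the number of $G$'s exists here, unlike in the tests of Section 1.

## 7. A Turing machine written as the recursion $F$

We now choose the data so that $F$ is the space–time diagram of a given machine $M$.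

**Conventions.** The tape of $M$ is indexed by $\mathbb N$. The tape alphabet is $\Lambda\ni\square$, and the state set is $U$, with a halting state. A left move at cell $0$ leaves the head in place. Let $\Gamma=\Lambda\cup(\Lambda\times U)$. The configuration at time $n$ is $\gamma_n:\mathbb N\to\Gamma$, with an element of $\Lambda\times U$ exactly at the head. $\gamma_0$ has $(\square,\mathrm{start})$ at cell $0$ and $\square$ elsewhere. Halting configurations are repeated forever.

A cell at time $n+1$ depends only on itself and its neighbors at time $n$. There are computable total functions $\delta:\Gamma^3\to\Gamma$ and $\delta_0:\Gamma^2\to\Gamma$ with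
$$\gamma_{n+1}(x)=\delta(\gamma_n(x-1),\gamma_n(x),\gamma_n(x+1))\ (x\ge1),\qquad\gamma_{n+1}(0)=\delta_0(\gamma_n(0),\gamma_n(1)).\tag{4}$$
To define $\delta(\ell,r,s)$: if $r$ carries a head in the halting state, the result is $r$. If $r$ carries a head in another state, the result is the symbol it writes, together with the new state if the head stays. If $r\in\Lambda$, the result is $r$ together with the new state if a non-halted head on $\ell$ moves right or one on $s$ moves left, and $r$ otherwise. On triples with several heads take any fixed choice. The function $\delta_0$ is the same without $\ell$, except that a head on $r$ moving left counts as staying.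

The difficulty is that a rule in $\mathcal R_a$ or $\mathcal R_G$ reads $F$ at only one place: $(n,x-1)$, $(n-1,x)$ or $(n-1,x+1)$. To find $\gamma_n(x)$ we need $\gamma_{n-1}(x-1)$, and the place $(n-1,x-1)$ is not among these. So each label will remember the old content of its own cell; then $\gamma_{n-1}(x-1)$ can be read off $F(n,x-1)$. Each label guesses its whole neighborhood, and a wrong guess is hit.

**Labels.** Let $V$ be in bijection with the labels below, numbered increasingly in this order, all col-labels before all gen-labels:
$$\mathrm{init},\quad\mathrm{row},\quad\mathrm{col}(r,s),\quad\mathrm{gen}(\ell,r,s)\qquad(\ell,r,s\in\Gamma).$$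
Choose $m\ge2$ with $J/2>|V|$. Each label $\tau$ has attributes $\mathrm{new}(\tau),\mathrm{old}(\tau)\in\Gamma$:

* init has $\mathrm{new}=\mathrm{old}=(\square,\mathrm{start})$, and row has $\mathrm{new}=\mathrm{old}=\square$;
* $\mathrm{col}(r,s)$ has $\mathrm{old}=r$ and $\mathrm{new}=\delta_0(r,s)$;
* $\mathrm{gen}(\ell,r,s)$ has $\mathrm{old}=r$ and $\mathrm{new}=\delta(\ell,r,s)$.

**Rules.**

* $\mathcal R_a$ consists of $(V,\mathrm{init})$, of $(V,\mathrm{col}(r,s))$, and of $(\{\tau:\mathrm{old}(\tau)\neq\ell\},\mathrm{gen}(\ell,r,s))$, for all $\ell,r,s$.
* $\mathcal R_G$ consists of $(V,\mathrm{init},0)$, of $(V,\mathrm{row},0)$, and, for $c=\mathrm{col}(r,s)$ and $c=\mathrm{gen}(\ell,r,s)$, of $(\{\tau:\mathrm{new}(\tau)\ne r\},c,0)$ and $(\{\tau:\mathrm{new}(\tau)\neq s\},c,1)$.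

**Lemma 5.** (H) holds, and
$$F(0,0)=\mathrm{init},\qquad F(0,x)=\mathrm{row}\ (x\ge1),\qquad F(n,0)=\mathrm{col}(\gamma_{n-1}(0),\gamma_{n-1}(1))\ (n\ge1),$$
$$F(n,x)=\mathrm{gen}(\gamma_{n-1}(x-1),\gamma_{n-1}(x),\gamma_{n-1}(x+1))\quad(n,x\ge1).$$
So $\mathrm{new}(F(n,x))=\gamma_n(x)$ for all $n,x$, and $\mathrm{old}(F(n,x))=\gamma_{n-1}(x)$ for $n\ge1$.

*Proof.* Lexicographic induction on $(n,x)$, including the statements on attributes and the existence of an unhit label.

* At $(0,0)$ nothing is hit, and init is least. Its attribute new is $(\square,\mathrm{start})=\gamma_0(0)$.
* At $(0,x)$ with $x\ge1$, only $\mathcal R_a$ applies. Init is hit, and row is not hit by any rule of $\mathcal R_a$, so row is the least unhit label. Its attribute new is $\square=\gamma_0(x)$.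
* At $(n,0)$ with $n\ge1$, only $\mathcal R_G$ applies. Init and row are hit. The label $\mathrm{col}(r,s)$ is unhit iff $\mathrm{new}(F(n-1,0))=r$ and $\mathrm{new}(F(n-1,1))=s$, that is, iff $r=\gamma_{n-1}(0)$ and $s=\gamma_{n-1}(1)$. This one unhit col-label precedes all gen-labels, so it is $F(n,0)$. By (4), its attributes are $\mathrm{new}=\gamma_n(0)$ and $\mathrm{old}=\gamma_{n-1}(0)$.
* At $(n,x)$ with $n,x\ge1$, init and all col-labels are hit via $\mathcal R_a$, and row is hit via $\mathcal R_G$. The label $\mathrm{gen}(\ell,r,s)$ is unhit iff $\ell=\mathrm{old}(F(n,x-1))=\gamma_{n-1}(x-1)$, $r=\mathrm{new}(F(n-1,x))=\gamma_{n-1}(x)$ and $s=\mathrm{new}(F(n-1,x+1))=\gamma_{n-1}(x+1)$. So exactly one label is unhit. By (4), its attributes are $\mathrm{new}=\gamma_n(x)$ and $\mathrm{old}=\gamma_{n-1}(x)$. $\square$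

Let $\mathscr A_M$ be the resulting closed set. Its chips are finite trees, computable from $M$.

## 8. Finite quotient if and only if finitely many configurations

*Proof of Theorem A.*

**Step 1: a finite quotient forces a repeated configuration.** If $\mathcal Q(\mathscr A_M)$ is finite, then $iG\equiv jG$ for some $i<j$. By Proposition 4(ii), $E+xa+nG+*v$ is a $\mathcal P$-position iff $F(n,x)=v$. Testing $iG\equiv jG$ with the positions $E+xa+*v$ for all $x$ and all $v\in V$ gives $F(i,x)=F(j,x)$ for all $x$. Applying $\mathrm{new}$, Lemma 5 gives $\gamma_i=\gamma_j$. As $M$ is deterministic, $\{\gamma_n\}$ is finite.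

**Step 2: finitely many configurations make $F$ eventually periodic.** Suppose $\{\gamma_n\}$ is finite. By determinism there are $N_0$ and $p\ge1$ with $\gamma_{n+p}=\gamma_n$ for $n\ge N_0$. Each configuration is blank from some cell on, so there is $X_0\ge1$ with $\gamma_n(x)=\square$ for all $n$ and all $x\ge X_0$. With $N_1=N_0+1$ and $X_1=X_0+1$, Lemma 5 gives
$$F(n+p,x)=F(n,x)\ (n\ge N_1),\qquad F(n,x+1)=F(n,x)\ (x\ge X_1).\tag{5}$$
The first holds because for $n\ge1$ the label $F(n,x)$ is determined by $x$ and $\gamma_{n-1}$. For the second, if $n\ge1$ both sides are $\mathrm{gen}(\square,\square,\square)$, and if $n=0$ both are row.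

**Step 3: a finite monoid that determines $g^-$.** For integers $u<w$ let $\mathbb N/(u\sim w)$ be the finite quotient monoid of $\mathbb N$ by the congruence generated by $u\sim w$; numbers below $u$ stay alone in their class. Define a homomorphism $\Theta$ from multisets of chips to a finite commutative monoid by recording

* the number of each $*i$ in $\mathbb N/(1\sim3)$, that is, whether it is zero, and its parity;
* the numbers of $E$, each $Y_k$ and each $b_B$ in $\mathbb N/(2\sim3)$, that is, whether it is $0$, $1$ or at least $2$;
* the number of $G$'s in $\mathbb N/(N_1\sim N_1+p)$ and of $a$'s in $\mathbb N/(X_1\sim X_1+1)$.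

These data determine whether $*T$ occurs, the Nim-sum $\nu(X)$, and whether $N$ is $k$-small. They also determine which of (i)–(iv) holds, including $k$ and $B$; note that $N_1,X_1\ge1$, so it is visible whether any $a$ or $G$ is present. By (5) they determine $F(n,x)$. So by Proposition 4, $g^-(X)$ depends only on $\Theta(X)$. If $\Theta(X)=\Theta(Y)$, then $\Theta(X+Z)=\Theta(Y+Z)$ for all $Z$, so $X\equiv Y$. Hence $|\mathcal Q(\mathscr A_M)|\le|\operatorname{im}\Theta|<\infty$.

**Step 4: undecidability.** Suppose infinitude of $\mathcal Q(\mathscr A)$ were decidable. Given $M$, we could then decide whether $\{\gamma_n\}$ is finite, and hence whether $M$ halts on the blank tape. If $\{\gamma_n\}$ is infinite, $M$ does not halt. If it is finite, simulate until $M$ halts or repeats a configuration. This contradicts the undecidability of the halting problem. $\blacksquare$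

## 9. Completeness, bounds, presentations, equivalence, semilinearity

*Proof of Theorem B.*

**(a) $\Sigma^0_1$-completeness.** Membership in $\Sigma^0_1$ is Lemma 1. For hardness we reduce from halting on the blank tape. Since a machine may loop with finitely many configurations without halting, we first modify it. Transform $M$ computably into $M'$, which simulates $M$ and after each simulated step adds one mark on a second track, halting iff $M$ does. (To do so, $M'$ flags cell $0$ at the start. After a step it flags the current cell, runs to cell $0$, then right to the first cell without a mark, marks it, returns to cell $0$, runs right to the flagged current cell, and removes that flag.) If $M$ halts, $M'$ halts and has finitely many configurations. If $M$ does not halt, the number of marks is unbounded, and $M'$ has infinitely many. So $M$ halts iff $\mathcal Q(\mathscr A_{M'})$ is finite, by Theorem A.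

*One generator.* We have $\operatorname{cl}(G_1,\dots,G_k)=\operatorname{cl}(G_1+\dots+G_k)$. The inclusion "$\supseteq$" is clear, and each $G_i$ is reached from the sum by playing all other summands down to $0$. So the list can be replaced by a single game.

**(b) One-step extension.** Let $\mathscr A_0$ be the set of sums of all chips of $\mathscr A_M$ except $E$. No chip has an option involving $E$, so $\mathscr A_0$ is closed. It is finitely generated, and all options of $E$ lie in it. On $\mathscr A_0$ only (0), (i) and (iv) of Proposition 4 occur, and there $g^-$ is determined by the data $\Theta$ with the numbers of $a$'s and $G$'s recorded only in $\mathbb N/(1\sim2)$, that is, as zero or not. As in Step 3 above, $\mathcal Q(\mathscr A_0)$ is finite for every $M$. But $\operatorname{cl}(\mathscr A_0\cup\{E\})=\mathscr A_M$, so Theorem A shows the undecidability.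

**(c) No computable bound.** Suppose a (total) computable function of the input bounded $|\mathcal Q(\mathscr A)|$ whenever this is finite. Up to isomorphism there are finitely many candidates, in the sense of Lemma 1, with $|C|$ at most this bound. Test them all. If one passes, the quotient is finite. If none passes, it is infinite, since a finite quotient would itself be a passing candidate. This would decide finiteness.

**(d) No algorithm for presentations.** Finiteness of a commutative monoid $Q$ is decidable from a finite presentation. Given generators $x_1,\dots,x_k$ and relations $u_i=w_i$ between monomials, the monoid algebra $\mathbb Q[Q]$ (over the rational numbers) is the polynomial ring in $x_1,\dots,x_k$ modulo the ideal generated by the binomials $u_i-w_i$, with the elements of $Q$ as a basis. So $Q$ is finite iff this quotient ring is finite-dimensional. That is decidable by Gröbner bases (Buchberger): the ideal is proper, and the dimension is finite iff for each variable some power of it is the leading monomial of an element of the Gröbner basis. So an algorithm producing presentations would contradict Theorem A.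

**(e) Equivalence of two positions.** Non-equivalence is semi-decidable: search for a distinguishing $Z$. So the problem is in $\Pi^0_1$. For hardness we reduce non-halting to equivalence. Let $\mathcal H\subseteq V$ be the set of labels $\tau$ with $\mathrm{new}(\tau)\in\Lambda\times\{\mathrm{halt}\}$. We claim that $b_\emptyset\equiv b_{\mathcal H}$ in $\mathscr A_M$ iff $M$ does not halt.

If $M$ halts, then $F(n,x)\in\mathcal H$ for some $n,x$, by Lemma 5. By (iii), $E+xa+nG+*q+b_{\mathcal H}$ has $g^-=q\oplus q=0$, while $E+xa+nG+*q+b_\emptyset$ has $g^-=q\ne0$. So $b_\emptyset\not\equiv b_{\mathcal H}$.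

If $M$ does not halt, then $F$ never takes values in $\mathcal H$, and certainly not in $\emptyset$. Consider $b_\emptyset+Z$ and $b_{\mathcal H}+Z$. They have the same heaps, and each falls under the same one of the cases (0), (iii), (iv); the cores contain a $b$, so (i) and (ii) do not occur. In each of these cases the value is the Nim-sum of the heaps; in (iii) this is because $F(n,x)\notin B$ for both choices of $B$. So the outcomes agree for all $Z$, and $b_\emptyset\equiv b_{\mathcal H}$.

**(f) A set of $\mathcal P$-positions that is not semilinear.** Recall that a subset of $\mathbb N^r$ is *linear* if it has the form $\{u_0+k_1u_1+\dots+k_tu_t:k_i\in\mathbb N\}$ with $u_0,\dots,u_t\in\mathbb N^r$, and *semilinear* if it is a finite union of linear sets. (For example, the set of pairs $(n,x)$ with $x=n$, which appeared with the token, is linear.) Semilinear sets are closed under intersection, projection and union (Ginsburg–Spanier), and semilinear subsets of $\mathbb N$ are eventually periodic.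

Let $M$ sweep forever. In its first step it writes a left-end symbol in cell $0$ and moves right. Then, repeatedly, it runs right over marks to the first blank, writes a mark there, runs left to the left-end symbol, and turns right again. If there are $k$ marks when the head is at cell $0$, the next $k+1$ steps lead to cell $k+1$, and $k+1$ further steps lead back to cell $0$, now with $k+1$ marks. So the times at which the head is at cell $0$ are
$$\Omega=\{0,\,2,\,6,\,12,\dots\}=\{k(k+1):k\in\mathbb N\}.$$
This set is infinite with unbounded gaps, so it is not eventually periodic.

By Proposition 4(ii) and Lemma 5,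
$$\Omega=\bigcup_{v}\{n:E+nG+*v\ \text{is a } \mathcal P\text{-position}\},$$
the union being over labels $v$ with $\mathrm{new}(v)\in\Lambda\times U$. Indeed $E+nG+*v$ is a $\mathcal P$-position iff $F(n,0)=v$, and $\mathrm{new}(F(n,0))=\gamma_n(0)$. Suppose the $\mathcal P$-positions formed a semilinear subset of $\mathbb N^r$, where $r$ is the number of chips of $\mathscr A_M$. For each such $v$, intersect it with the linear set of vectors having one $E$, one $*v$, any number of $G$'s and nothing else, and project to the $G$-coordinate. The union over $v$ would show that $\Omega$ is semilinear, hence eventually periodic, a contradiction. $\blacksquare$
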